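\title{Surjective linear maps that preserve singularity on $\mathcal{B}(\mathcal{H})$}

\begin{abstract}
Let $\mathcal H$ be an infinite-dimensional complex Hilbert space. We prove that every surjective linear map $\varphi$ on $\mathcal B(\mathcal H)$ that sends non-invertible operators to non-invertible operators has the form $\varphi(T)=PTQ$ or $\varphi(T)=PT^tQ$ with $P$ and $Q$ invertible. Neither continuity nor injectivity is assumed. The main tool is a test by rank-one perturbations: if $a$ is quasinilpotent and the spectral radius of $a+\varepsilon x$ is $O(|\varepsilon|)$ for every rank-one operator $x$, then $a=0$. We also discuss uniqueness and the role of surjectivity, and we give versions for maps from semisimple Banach algebras onto $C^*$-algebras of real rank zero and for operators on Banach spaces.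
\end{abstract}

\section{The problem and the main result}\label{sec:intro}

Let $\mathcal H$ be an infinite-dimensional complex Hilbert space and let $\mathcal B(\mathcal H)$ be the algebra of bounded linear operators on $\mathcal H$. An element of a unital algebra is \emph{singular} if it is not invertible, and a linear map $\varphi$ between unital algebras \emph{preserves singularity} if $\varphi(T)$ is singular whenever $T$ is singular.

Fix an orthonormal basis $\{e_i\}$ of $\mathcal H$. The \emph{transpose} of $T\in\mathcal B(\mathcal H)$ is the operator $T^t$ with $\langle T^te_j,e_i\rangle=\langle Te_i,e_j\rangle$ for all $i,j$. If $C$ is the conjugation $\sum c_ie_i\mapsto\sum\overline{c_i}e_i$, then $T^t=CT^*C$, because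
\[
\langle CT^*Ce_j,e_i\rangle=\overline{\langle T^*e_j,e_i\rangle}=\langle Te_i,e_j\rangle .
\]
Since $C$ is a conjugate-linear isometry with $C^2=I$, the map $T\mapsto T^t$ is linear and isometric, $(T^t)^t=T$, $I^t=I$ and $(ST)^t=T^tS^t$. In particular $T^t$ is invertible exactly when $T$ is.

So there are two evident ways to move operators linearly without disturbing the set of singular ones: multiply on the left and on the right by invertible operators, and transpose. Together they give the maps $T\mapsto PTQ$ and $T\mapsto PT^tQ$. The problem, which appears as a conjecture in the survey \cite{survey}, is whether every surjective linear map on $\mathcal B(\mathcal H)$ that preserves singularity is of one of these two forms. The answer is yes.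

\begin{theorem}\label{thm:A}
Let $\mathcal H$ be an infinite-dimensional complex Hilbert space and let $\varphi:\mathcal B(\mathcal H)\to\mathcal B(\mathcal H)$ be linear, surjective and singularity preserving. Then there are invertible operators $P,Q\in\mathcal B(\mathcal H)$ such that
\[
\varphi(T)=PTQ\ \text{ for all }T,\qquad\text{or}\qquad \varphi(T)=PT^tQ\ \text{ for all }T .
\]
\end{theorem}

The hypothesis is one-sided: it does not forbid $\varphi$ to send an invertible operator to a singular one, to have a kernel, or to be discontinuous. For $n\times n$ matrices the last two possibilities do not arise, since a surjective linear map of a finite-dimensional space to itself is bijective and continuous, and the hypothesis is a statement about one polynomial: $\det\varphi(T)=0$ whenever $\det T=0$. On $\mathcal B(\mathcal H)$ there is no such polynomial, and the singular operators do not form a thin set. If $S$ is an isometry that is not unitary and $\|T-S\|<1$, then $S^*T=I+S^*(T-S)$ is invertible while $S^*$ is not, so $T$ is singular. The substitute for the determinant is the spectrum: after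 a normalization that makes $\varphi$ unital, the hypothesis says that $\sigma(T)\subseteq\sigma(\varphi(T))$ for all $T$.

One can guess from this why two forms occur. The identity
\begin{equation}\label{eq:jacobson}
(1-vu)^{-1}=1+v(1-uv)^{-1}u,
\end{equation}
valid whenever $1-uv$ is invertible, shows that $uv$ and $vu$ have the same nonzero spectrum. Spectral information is thus insensitive to the order of two factors, and one expects it to determine the symmetric product $ST+TS$, equivalently the squares $T^2$, rather than the product $ST$. The proof follows this expectation. After the normalization (Section~\ref{sec:setup}) we show that $\varphi$ is injective (Section~\ref{sec:rankone}), that its inverse is continuous (Section~\ref{sec:cont}), and that the inverse preserves idempotents and therefore squares (Section~\ref{sec:jordan}). A theorem of Herstein \cite{herstein}, the only result beyond textbook facts used for Theorem~\ref{thm:A}, then says that the normalized map preserves or reverses products, and this produces $P$ and $Q$ (Section~\ref{sec:spatial}). In each of the three middle steps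 some quasinilpotent operator has to be shown to vanish, and each time the same lemma on rank-one perturbations does it.

Section~\ref{sec:sharp} contains the converse of Theorem~\ref{thm:A}, the uniqueness of $P$ and $Q$, and an example showing that surjectivity cannot be dropped. Theorem~\ref{thm:B} extends the argument to maps from a semisimple Banach algebra onto a $C^*$-algebra of real rank zero, and Theorem~\ref{thm:C} treats $\mathcal B(X)\to\mathcal B(Y)$ for Banach spaces $X,Y$; these extensions use further cited theorems, stated where they enter.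

\section{Normalization and the idea in $2\times2$ matrices}\label{sec:setup}

All spaces and algebras are complex. The letters $\mathcal A,\mathcal B$ denote unital Banach algebras with $1\ne0$, and $X,Y$ denote nonzero Banach spaces. We write $\sigma(a)$ for the spectrum, a nonempty compact set, and
\[
r(a)=\max\{|\lambda|:\lambda\in\sigma(a)\}=\lim_m\|a^m\|^{1/m}=\inf_m\|a^m\|^{1/m}\le\|a\|
\]
for the spectral radius; $a$ is \emph{quasinilpotent} if $r(a)=0$. Two standard facts are used repeatedly. First, if $w$ is invertible and $\|w^{-1}\|\,\|y\|<1$, then $w-y$ is invertible (Neumann series). Second, $r$ is \emph{upper semicontinuous}: if $r(b)<s$, there is $\delta>0$ with $r(x)<s$ whenever $\|x-b\|<\delta$. Indeed $\|b^m\|<s^m$ for some $m$, this inequality persists for $x$ near $b$, and $r(x)\le\|x^m\|^{1/m}$.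

For $u\in X$ and $f$ in the dual space $X^*$, let $u\otimes f\in\mathcal B(X)$ be the operator $v\mapsto f(v)u$. For $a\in\mathcal B(X)$,
\[
a(u\otimes f)=au\otimes f,\qquad (u\otimes f)a=u\otimes(f\circ a),\qquad (u\otimes f)^2=f(u)\,u\otimes f .
\]

The spectral estimates below hold for maps between arbitrary Banach algebras; only the conclusions drawn from them need the domain to be $\mathcal B(X)$. We state the estimates in general, so that they can be reused in Sections~\ref{sec:algebras} and~\ref{sec:banach}. Call a linear map $\Phi:\mathcal A\to\mathcal B$ \emph{normalized} if it is surjective, $\Phi(1)=1$, and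
\begin{equation}\label{eq:expand}
\sigma(a)\subseteq\sigma(\Phi(a))\qquad\text{for all }a\in\mathcal A .
\end{equation}

\begin{lemma}\label{lem:normalize}
Let $\varphi:\mathcal A\to\mathcal B$ be linear, surjective and singularity preserving, and let $t_0\in\mathcal A$ satisfy $\varphi(t_0)=1$. Then $t_0$ is invertible, the map $\Phi(a)=\varphi(t_0a)$ is normalized, and $\varphi(a)=\Phi(t_0^{-1}a)$.
\end{lemma}

\begin{proof}
Such a $t_0$ exists because $\varphi$ is surjective, and it is not singular because $\varphi(t_0)=1$ is not singular. The map $a\mapsto t_0a$ is a linear bijection of $\mathcal A$ that sends singular elements to singular elements, so $\Phi$ is linear, surjective and singularity preserving, and $\Phi(1)=1$. If $\lambda\in\sigma(a)$, then $a-\lambda$ is singular, hence so is $\Phi(a-\lambda)=\Phi(a)-\lambda$.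
\end{proof}

If a normalized map $\Phi$ is bijective, its inverse $\Psi=\Phi^{-1}$ is linear and unital, and \eqref{eq:expand} reads
\begin{equation}\label{eq:shrink}
\sigma(\Psi(s))\subseteq\sigma(s)\qquad\text{for all }s\in\mathcal B .
\end{equation}

The method is to compare how fast spectra move under a small perturbation on the two sides of $\Phi$. The spectrum of $0+\varepsilon y$ lies within $\|y\|\,|\varepsilon|$ of $0$. The spectrum of an idempotent also moves at most linearly.

\begin{lemma}\label{lem:idempert}
Let $p=p^2$ and $y$ be elements of $\mathcal B$, and put $K=(\|p\|+\|1-p\|)\|y\|$. Then $\operatorname{dist}(\lambda,\{0,1\})\le K|\varepsilon|$ for all $\varepsilon\in\mathbb C$ and $\lambda\in\sigma(p+\varepsilon y)$.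
\end{lemma}

\begin{proof}
Let $d=\operatorname{dist}(\lambda,\{0,1\})>K|\varepsilon|$. Since $\lambda-p=(\lambda-1)p+\lambda(1-p)$, we have $(\lambda-p)^{-1}=(\lambda-1)^{-1}p+\lambda^{-1}(1-p)$, which has norm at most $(\|p\|+\|1-p\|)/d$. Hence $\|(\lambda-p)^{-1}\|\,\|\varepsilon y\|\le K|\varepsilon|/d<1$, and $\lambda-p-\varepsilon y$ is invertible.
\end{proof}

A nonzero nilpotent matrix behaves differently, and this contrast drives the whole proof.

\begin{example}\label{ex:M2}
Let $\mathcal A=M_2(\mathbb C)$ and
\[
a=\begin{pmatrix}0&1\\0&0\end{pmatrix},\qquad x=\begin{pmatrix}0&0\\1&0\end{pmatrix},\qquad a+\varepsilon x=\begin{pmatrix}0&1\\ \varepsilon&0\end{pmatrix}.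
\]
The eigenvalues of $a+\varepsilon x$ are the roots of $\lambda^2=\varepsilon$, so they have modulus $|\varepsilon|^{1/2}$, which is not $O(|\varepsilon|)$. Every nonzero nilpotent $2\times2$ matrix equals $a$ in a suitable basis. Let $\Phi:M_2(\mathbb C)\to\mathcal B$ be normalized.

\emph{$\Phi$ is injective.} An element of the kernel has spectrum in $\sigma(0)=\{0\}$, so it is nilpotent. If it is nonzero, we may take it to be $a$. Then $\sigma(a+\varepsilon x)\subseteq\sigma(\varepsilon\Phi(x))$, so $|\varepsilon|^{1/2}\le|\varepsilon|\,r(\Phi(x))$, which fails for small $\varepsilon\neq0$.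

\emph{$\Psi=\Phi^{-1}$ preserves idempotents.} Let $p=p^2\in\mathcal B$. By \eqref{eq:shrink}, $\sigma(\Psi(p))\subseteq\{0,1\}$. If both $0$ and $1$ are eigenvalues, $\Psi(p)$ is similar to $\operatorname{diag}(1,0)$ and is idempotent. If $\sigma(\Psi(p))=\{0\}$ and $\Psi(p)\ne0$, take $\Psi(p)=a$ and $y=\Phi(x)$. Then $\sigma(a+\varepsilon x)\subseteq\sigma(p+\varepsilon y)$, and Lemma~\ref{lem:idempert} puts the roots of $\lambda^2=\varepsilon$ within $K|\varepsilon|$ of $\{0,1\}$, which fails for small $\varepsilon\neq0$; so $\Psi(p)=0$. If $\sigma(\Psi(p))=\{1\}$, the same argument for $1-p$ gives $1-\Psi(p)=0$.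
\end{example}

\section{Rank-one perturbations and injectivity}\label{sec:rankone}

In infinite dimensions a quasinilpotent operator has no Jordan form and a perturbation has no characteristic polynomial. For a rank-one perturbation there is a scalar replacement. If $r(a)=0$ and $\lambda\ne0$, an eigenvector $v$ of $a+\varepsilon\,u\otimes f$ for the eigenvalue $\lambda$ satisfies $(\lambda-a)v=\varepsilon f(v)u$, so it is a multiple of $(\lambda-a)^{-1}u$, and the eigenvalue equation becomes $\varepsilon G(1/\lambda)=1$, where
\[
G(\mu)=\mu f\big((1-\mu a)^{-1}u\big)=\sum_{n\ge0}f(a^nu)\,\mu^{n+1}.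
\]
In Example~\ref{ex:M2}, $u$ is the second basis vector, $f$ is the first coordinate, and $G(\mu)=\mu^2$. The faster $G$ grows, the larger the eigenvalues it produces for small $\varepsilon$; a linear bound on the eigenvalues is a linear bound on $G$.

\begin{lemma}\label{lem:rankone}
Let $a\in\mathcal B(X)$ be quasinilpotent, $u\in X$, $f\in X^*$. Suppose there are $\delta>0$ and $K\ge0$ such that $r(a+\varepsilon\,u\otimes f)\le K|\varepsilon|$ for all $\varepsilon\in\mathbb C$ with $0<|\varepsilon|<\delta$. Then $f(au)=0$.
\end{lemma}

\begin{proof}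
Since $\|a^n\|^{1/n}\to0$, the series for $G$ converges for every $\mu$, so $G$ is entire. Let $\mu$ satisfy $|G(\mu)|>1/\delta$; then $\mu\ne0$ because $G(0)=0$. Put $\varepsilon=1/G(\mu)$, so that $0<|\varepsilon|<\delta$, and put $\lambda=1/\mu$ and $v=(\lambda-a)^{-1}u=\mu(1-\mu a)^{-1}u$. Then $f(v)=G(\mu)$, so $v\ne0$ and $\varepsilon f(v)=1$. Therefore
\[
(a+\varepsilon\,u\otimes f)v=av+u=av+(\lambda-a)v=\lambda v .
\]
The hypothesis gives $|\lambda|\le K|\varepsilon|$, that is, $|G(\mu)|\le K|\mu|$. Hence $|G(\mu)|\le\max(1/\delta,K|\mu|)$ for every $\mu\in\mathbb C$. By the Cauchy estimate on the circle $|\mu|=\rho$, the coefficient $f(au)$ of $\mu^2$ has modulus at most $\rho^{-2}\max(1/\delta,K\rho)$, which tends to $0$ as $\rho\to\infty$.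
\end{proof}

Quasinilpotence makes $G$ entire, and the hypothesis is needed for complex $\varepsilon$ because $\varepsilon=1/G(\mu)$ has arbitrary argument.

\begin{proposition}\label{prop:inj}
Every normalized map $\Phi:\mathcal B(X)\to\mathcal B$ is injective.
\end{proposition}

\begin{proof}
Let $\Phi(n)=0$. By \eqref{eq:expand}, for every $x$ in the domain and every $\varepsilon\in\mathbb C$,
\begin{equation}\label{eq:kernel}
r(n+\varepsilon x)\le r(\Phi(n+\varepsilon x))=|\varepsilon|\,r(\Phi(x)).
\end{equation}
With $\varepsilon=0$ this says that $n$ is quasinilpotent. With $x=u\otimes f$, Lemma~\ref{lem:rankone} gives $f(nu)=0$ for all $u\in X$ and $f\in X^*$, so $n=0$ by the Hahn--Banach theorem.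
\end{proof}

The direction of the inclusion \eqref{eq:expand} matters here. The map $(s,t)\mapsto s$ from $\mathbb C^2$ onto $\mathbb C$ is unital and sends invertible elements to invertible elements, yet it has a kernel; it does not preserve singularity, since $(1,0)\mapsto1$.

\section{Continuity of the inverse}\label{sec:cont}

Let $\Phi$ be normalized and bijective, with inverse $\Psi$. By the closed graph theorem, $\Psi$ is continuous as soon as $s_n\to0$ and $\Psi(s_n)\to a$ imply $a=0$. By \eqref{eq:shrink}, $r(\Psi(s_n))\le\|s_n\|\to0$, and one would like to conclude that $r(a)=0$. Upper semicontinuity points the wrong way: it bounds $r$ near a point by $r$ at the point, and gives no bound for $r$ at a limit. The remedy is not to pass to the limit. To estimate $r(c)$ for a fixed element $c$, we run a complex line $p_n(z)$ through $c=p_n(1)$ in the direction $\Psi(s_n)$. Far out on the line, \eqref{eq:shrink} bounds $r$, since the direction is small on the side of $\mathcal B$; near $z=0$ the line is close in norm to $c-a$, and there semicontinuity applies in the right direction. The following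 inequality interpolates between the two regions.

\begin{lemma}[Ransford's three circles inequality]\label{lem:three}
Let $p(z)=c_0+zc_1$ with $c_0,c_1\in\mathcal A$, and let $R>1$. Then
\[
r(p(1))^2\le\sup_{|z|=R}r(p(z))\cdot\sup_{|z|=1/R}r(p(z)).
\]
\end{lemma}

\begin{proof}
Hadamard's three circles theorem says that for an entire function $h$ the logarithm of $M(\rho)=\max_{|z|=\rho}|h(z)|$ is a convex function of $\log\rho$; in particular $|h(1)|^2\le M(R)M(1/R)$. Let $m\ge1$ and choose, by the Hahn--Banach theorem, $\ell\in\mathcal A^*$ with $\|\ell\|=1$ and $\ell(p(1)^m)=\|p(1)^m\|$. For the polynomial $h(z)=\ell(p(z)^m)$ we get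
\[
\|p(1)^m\|^2\le\max_{|z|=R}\|p(z)^m\|\cdot\max_{|z|=1/R}\|p(z)^m\| .
\]
Take $m=2^k$ and put $g_k(z)=\|p(z)^{2^k}\|^{2^{-k}}$. Raising to the power $2^{-k}$ gives
\[
r(p(1))^2\le g_k(1)^2\le\max_{|z|=R}g_k\cdot\max_{|z|=1/R}g_k .
\]
It remains to exchange the limit in $k$ with the maxima. The $g_k$ are continuous, they decrease in $k$ because $\|w^2\|\le\|w\|^2$, and they converge pointwise to $r(p(z))$. Let $\Gamma$ be one of the two circles and let $s>\sup_\Gamma r(p(z))$. The sets $\{z\in\Gamma:g_k(z)<s\}$ are open, increase with $k$ and cover $\Gamma$, so by compactness $\max_\Gamma g_k\le s$ for large $k$. Thus $r(p(1))^2\le s_1s_2$ whenever $s_1,s_2$ exceed the two suprema.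
\end{proof}

\begin{lemma}\label{lem:sep}
Let $\Phi:\mathcal A\to\mathcal B$ be normalized and bijective, $\Psi=\Phi^{-1}$, and suppose $s_n\to0$ in $\mathcal B$ and $\Psi(s_n)\to a$ in $\mathcal A$. Then
\[
r(a+b)^2\le\|\Phi(a+b)\|\,r(b)\qquad\text{for all }b\in\mathcal A .
\]
In particular $a+b$ is quasinilpotent for every quasinilpotent $b$.
\end{lemma}

\begin{proof}
Put $c=a+b$, $y=\Phi(c)$ and
\[
p_n(z)=c+(z-1)\Psi(s_n)=\Psi\big(y+(z-1)s_n\big),
\]
so that $p_n(1)=c$. Let $s>r(b)$ and choose $\delta>0$ such that $\|x-b\|<\delta$ implies $r(x)<s$. The convergent sequence $\Psi(s_n)$ is bounded in norm by some $M$; fix $R>1$ with $M/R<\delta/2$. For $|z|=1/R$ and all $n$ with $\|a-\Psi(s_n)\|<\delta/2$,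
\[
\|p_n(z)-b\|=\|a-\Psi(s_n)+z\Psi(s_n)\|<\delta,
\]
so $r(p_n(z))<s$. For $|z|=R$, \eqref{eq:shrink} gives
\[
r(p_n(z))\le r\big(y+(z-1)s_n\big)\le\|y\|+(R+1)\|s_n\| .
\]
By Lemma~\ref{lem:three}, $r(c)^2\le\big(\|y\|+(R+1)\|s_n\|\big)s$ for large $n$. Let $n\to\infty$ with $R$ fixed, and then let $s$ decrease to $r(b)$.
\end{proof}

In Example~\ref{ex:M2} the matrix $x$ has square zero while $a+x$ has eigenvalues $\pm1$; so rank-one operators of square zero should suffice to test the last conclusion of Lemma~\ref{lem:sep}.

\begin{proposition}\label{prop:cont}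
Let $\Phi:\mathcal B(X)\to\mathcal B$ be normalized. Then $\Phi$ and $\Psi=\Phi^{-1}$ are continuous.
\end{proposition}

\begin{proof}
The inverse exists by Proposition~\ref{prop:inj}. Let $s_n\to0$ and $\Psi(s_n)\to a$. Lemma~\ref{lem:sep} with $b=0$ gives $r(a)=0$. Let $u\in X$ and $f\in X^*$ with $f(u)=0$. Then $b=\varepsilon\,u\otimes f$ has $b^2=0$, so $r(a+\varepsilon\,u\otimes f)=0$ for all $\varepsilon$, and Lemma~\ref{lem:rankone} with $K=0$ gives $f(au)=0$. Thus every functional that vanishes on the closed subspace $\mathbb Cu$ vanishes at $au$, and the Hahn--Banach theorem gives $au\in\mathbb Cu$. So each $u\ne0$ is an eigenvector of $a$, and the eigenvalue lies in $\sigma(a)=\{0\}$. Hence $a=0$. The closed graph theorem shows that $\Psi$ is continuous, and the open mapping theorem shows that $\Phi$ is.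
\end{proof}

\section{Idempotents and squares}\label{sec:jordan}

Let $p$ be an idempotent of $\mathcal B$ and $a=\Psi(p)$. Then $\sigma(a)\subseteq\{0,1\}$, which does not make $a$ idempotent: a quasinilpotent part may sit over each of the two points. To apply Lemma~\ref{lem:rankone} we separate the two parts. Recall the holomorphic functional calculus: $g\mapsto g(a)$ is a unital homomorphism from functions holomorphic near $\sigma(a)$ into $\mathcal A$, it sends the function $\lambda$ to $a$, and $\sigma(g(a))=g(\sigma(a))$. For $\sigma(a)\subseteq\{0,1\}$ let $\chi$ equal $0$ near $0$ and $1$ near $1$, and define the \emph{Riesz idempotents} $q_1=\chi(a)$ and $q_0=1-q_1$. They are idempotents commuting with $a$, and $q_0q_1=0$. The elements $q_0a$ and $q_1(1-a)$ are quasinilpotent, since $(1-\chi(\lambda))\lambda$ and $\chi(\lambda)(1-\lambda)$ vanish at $0$ and at $1$. Finally,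
\begin{equation}\label{eq:split}
a-q_1=q_0a-q_1(1-a),
\end{equation}
so $a$ is the idempotent $q_1$ once both quasinilpotent parts vanish. Replacing $a$ by $1-a$ interchanges $q_0$ and $q_1$, hence interchanges the two parts.

A perturbation $x$ supported in the corner $q_0\mathcal Aq_0$ changes only the part of $a$ over $0$.

\begin{lemma}\label{lem:corner}
Let $\Phi:\mathcal A\to\mathcal B$ be normalized and bijective, $\Psi=\Phi^{-1}$, $p=p^2\in\mathcal B$, $a=\Psi(p)$, and let $q_0,q_1$ be the Riesz idempotents of $a$. For every $x\in q_0\mathcal Aq_0$ there are $\delta>0$ and $K\ge0$ with $r(q_0a+\varepsilon x)\le K|\varepsilon|$ for $|\varepsilon|<\delta$.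
\end{lemma}

\begin{proof}
Let $y=\Phi(x)$ and let $K$ be as in Lemma~\ref{lem:idempert}. Since $a+\varepsilon x=\Psi(p+\varepsilon y)$, \eqref{eq:shrink} and that lemma give
\begin{equation}\label{eq:linear}
\sigma(a+\varepsilon x)\subseteq\{\lambda:\operatorname{dist}(\lambda,\{0,1\})\le K|\varepsilon|\}.
\end{equation}
Next we show that $\sigma(q_0a+\varepsilon x)\setminus\{0\}\subseteq\sigma(a+\varepsilon x)$. Let $\lambda\ne0$ be outside $\sigma(a+\varepsilon x)$, and put $w=(\lambda-a-\varepsilon x)^{-1}$ and $d=\lambda-q_0a-\varepsilon x$. We have $q_0x=xq_0=x$ and $q_1x=xq_1=0$, so $q_0$ and $q_1$ commute with $a+\varepsilon x$, with $w$ and with $d$, and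
\[
q_0d=q_0(\lambda-a-\varepsilon x),\qquad q_1d=\lambda q_1 .
\]
Hence $(wq_0+\lambda^{-1}q_1)d=q_0+q_1=1$ and $d(q_0w+\lambda^{-1}q_1)=q_0+q_1=1$, so $d$ is invertible.

Since $r(q_0a)=0$, upper semicontinuity gives $\delta>0$ such that $r(q_0a+\varepsilon x)<\frac12$ and $K|\varepsilon|<\frac12$ for $|\varepsilon|<\delta$. For such $\varepsilon$ a nonzero $\lambda\in\sigma(q_0a+\varepsilon x)$ has $|\lambda-1|>\frac12>K|\varepsilon|$, so \eqref{eq:linear} forces $|\lambda|\le K|\varepsilon|$.
\end{proof}

\begin{proposition}\label{prop:idem}
Let $\Phi:\mathcal B(X)\to\mathcal B$ be normalized. Then $\Psi=\Phi^{-1}$ maps idempotents to idempotents.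
\end{proposition}

\begin{proof}
Let $p,a,q_0,q_1$ be as in Lemma~\ref{lem:corner}. For $u\in X$ and $f\in X^*$ take $x=q_0(u\otimes f)q_0=q_0u\otimes(f\circ q_0)$. By Lemma~\ref{lem:corner}, Lemma~\ref{lem:rankone} applies to the quasinilpotent operator $q_0a$, the vector $q_0u$ and the functional $f\circ q_0$, and it gives $0=f(q_0\,q_0a\,q_0u)=f(q_0au)$. Hence $q_0a=0$. The same statement for the idempotent $1-p$, whose image is $1-a$ because $\Psi$ is unital, reads $q_1(1-a)=0$. By \eqref{eq:split}, $a=q_1$.
\end{proof}

A linear map $J$ between algebras is a \emph{Jordan homomorphism} if $J(a^2)=J(a)^2$ for all $a$, and a \emph{Jordan isomorphism} if it is also bijective. Replacing $a$ by $a+b$ gives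
\begin{equation}\label{eq:polar}
J(ab+ba)=J(a)J(b)+J(b)J(a).
\end{equation}
The inverse of a Jordan isomorphism is one: if $s=J(a)$, then $J^{-1}(s^2)=J^{-1}(J(a^2))=a^2=J^{-1}(s)^2$.

To pass from idempotents to squares we need the idempotents to generate the domain of $\Psi$ in a way compatible with squaring. This is where the Hilbert space structure and the continuity of $\Psi$ enter. A \emph{projection} is a self-adjoint idempotent.

\begin{lemma}\label{lem:squares}
Let $\mathcal B$ be a unital $C^*$-algebra in which the sums $\sum_{i=1}^kt_ip_i$, with $t_i$ real and $p_i$ projections satisfying $p_ip_j=0$ for $i\ne j$, are norm dense in the self-adjoint elements. Let $\Psi:\mathcal B\to\mathcal A$ be a continuous linear map that sends idempotents to idempotents. Then $\Psi$ is a Jordan homomorphism.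
\end{lemma}

\begin{proof}
Let $h=\sum t_ip_i$ be such a sum and $a_i=\Psi(p_i)$, so $a_i^2=a_i$. For $i\ne j$ the element $p_i+p_j$ is idempotent, so $(a_i+a_j)^2=a_i+a_j$, that is, $a_ia_j+a_ja_i=0$. Therefore
\[
\Psi(h)^2=\sum_it_i^2a_i+\sum_{i<j}t_it_j(a_ia_j+a_ja_i)=\sum_it_i^2a_i=\Psi(h^2).
\]
Both sides are continuous in $h$, so $\Psi(h^2)=\Psi(h)^2$ for every self-adjoint $h$. Applying this to $h+k$, $h$ and $k$ gives $\Psi(hk+kh)=\Psi(h)\Psi(k)+\Psi(k)\Psi(h)$ for self-adjoint $h,k$. Every $s\in\mathcal B$ is $h+ik$ with $h,k$ self-adjoint, and $s^2=h^2-k^2+i(hk+kh)$, so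
\[
\Psi(s^2)=\Psi(h)^2-\Psi(k)^2+i\big(\Psi(h)\Psi(k)+\Psi(k)\Psi(h)\big)=\big(\Psi(h)+i\Psi(k)\big)^2=\Psi(s)^2.\qedhere
\]
\end{proof}

The algebra $\mathcal B(\mathcal H)$ satisfies the density hypothesis by the spectral theorem: if $h=h^*$ has spectral measure $E$ and $\sigma(h)$ is partitioned into nonempty Borel sets $\Delta_1,\dots,\Delta_k$ of diameter at most $\eta$ with $t_i\in\Delta_i$, then $\|h-\sum t_iE(\Delta_i)\|\le\eta$.

\section{From Jordan isomorphisms to $P$ and $Q$}\label{sec:spatial}

A ring $\mathcal R$ is \emph{prime} if $a\mathcal Rb=0$ implies $a=0$ or $b=0$. Herstein's theorem \cite{herstein} states that a Jordan homomorphism onto a prime ring of characteristic different from $2$ and $3$ is a homomorphism or an anti-homomorphism, the latter meaning $J(ab)=J(b)J(a)$ for all $a,b$. Complex algebras have characteristic $0$, and $\mathcal B(Y)$ is prime: if $a\mathcal B(Y)b=0$ and $bv\ne0$, choose $f\in Y^*$ with $f(bv)=1$; then $aw=a(w\otimes f)bv=0$ for all $w\in Y$.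

It remains to implement an isomorphism by an operator. For fixed $f_0\neq0$ the map $x\mapsto x\otimes f_0$ embeds $X$ in $\mathcal B(X)$ and turns the action of $T$ on $X$ into left multiplication by $T$. An isomorphism transports this copy of $X$, and evaluation at a vector brings it down to $Y$.

\begin{lemma}\label{lem:spatial}
Let $\alpha:\mathcal B(X)\to\mathcal B(Y)$ be a continuous linear bijection with $\alpha(ST)=\alpha(S)\alpha(T)$ for all $S,T$. Then there is a bounded linear bijection $A:X\to Y$ with $\alpha(T)=ATA^{-1}$ for all $T$.
\end{lemma}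

\begin{proof}
Choose $x_0\in X$ and $f_0\in X^*$ with $f_0(x_0)=1$. Then $x_0\otimes f_0$ is a nonzero idempotent, hence so is $\alpha(x_0\otimes f_0)$, and any nonzero $y_0$ in its range satisfies $\alpha(x_0\otimes f_0)y_0=y_0$. Define $Ax=\alpha(x\otimes f_0)y_0$. The map $A$ is linear, $\|Ax\|\le\|\alpha\|\,\|f_0\|\,\|y_0\|\,\|x\|$, and $Ax_0=y_0$. Moreover
\[
ATx=\alpha\big(T(x\otimes f_0)\big)y_0=\alpha(T)Ax\qquad\text{for all }T,x .
\]
If $x\ne0$, choose $g\in X^*$ with $g(x)=1$ and put $T=x_0\otimes g$; then $\alpha(T)Ax=ATx=Ax_0=y_0\ne0$, so $Ax\ne0$. If $y\in Y$, choose $g\in Y^*$ with $g(y_0)=1$ and $T$ with $\alpha(T)=y\otimes g$; then $A(Tx_0)=\alpha(T)y_0=y$. So $A$ is a bounded bijection, its inverse is bounded by the open mapping theorem, and $AT=\alpha(T)A$.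
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:normalize} there are an invertible $T_0$ and a normalized map $\Phi$ on $\mathcal B(\mathcal H)$ with $\varphi(T)=\Phi(T_0^{-1}T)$. By Propositions~\ref{prop:inj}, \ref{prop:cont} and~\ref{prop:idem}, $\Phi$ is a continuous bijection whose inverse $\Psi$ is continuous and preserves idempotents. By Lemma~\ref{lem:squares}, $\Psi$ is a Jordan isomorphism, hence so is $\Phi$. By Herstein's theorem, $\Phi$ is multiplicative or anti-multiplicative.

If $\Phi$ is multiplicative, Lemma~\ref{lem:spatial} gives $\Phi(T)=ATA^{-1}$ with $A$ invertible, and $\varphi(T)=(AT_0^{-1})\,T\,A^{-1}$.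

If $\Phi$ is anti-multiplicative, then $\alpha(T)=\Phi(T^t)$ is a continuous linear bijection with $\alpha(ST)=\Phi(T^tS^t)=\Phi(S^t)\Phi(T^t)=\alpha(S)\alpha(T)$. So $\alpha(T)=ATA^{-1}$, hence $\Phi(T)=\alpha(T^t)=AT^tA^{-1}$ and
\[
\varphi(T)=A\,(T_0^{-1}T)^tA^{-1}=A\,T^t\,\big((T_0^{-1})^tA^{-1}\big).\qedhere
\]
\end{proof}

Surjectivity was used to find $T_0$, to define $\Psi$ on all of $\mathcal B(\mathcal H)$, in Herstein's theorem, and in Lemma~\ref{lem:spatial}. The Hilbert space structure was used only for the spectral theorem and the transpose. The dimension of $\mathcal H$ played no role in the proof; it does in Example~\ref{ex:surj}.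

\section{Converse, uniqueness and the role of surjectivity}\label{sec:sharp}

\begin{proposition}\label{prop:converse}
Let $P,Q\in\mathcal B(\mathcal H)$ be invertible.
\begin{enumerate}
\item[(i)] Each of the maps $T\mapsto PTQ$ and $T\mapsto PT^tQ$ is a linear bijection, continuous with continuous inverse, under which $T$ is invertible if and only if its image is.
\item[(ii)] No map is of both forms.
\item[(iii)] If invertible operators $P',Q'$ satisfy $PTQ=P'TQ'$ for all $T$, or $PT^tQ=P'T^tQ'$ for all $T$, then $P=cP'$ and $Q=c^{-1}Q'$ for some scalar $c\ne0$.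
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The maps $T\mapsto PT$, $T\mapsto TQ$ and $T\mapsto T^t$ have these properties, and so do their compositions.

(ii) Suppose $PTQ=RT^tS$ for all $T$, with $R,S$ invertible. Then $T^t=DTD'$ with $D=R^{-1}P$ and $D'=QS^{-1}$, and $T=I$ gives $D'=D^{-1}$. So transposition is multiplicative, and $(T_1T_2)^t=T_1^tT_2^t=(T_2T_1)^t$ for all $T_1,T_2$. This makes $\mathcal B(\mathcal H)$ commutative, which is false since $\dim\mathcal H\ge2$.

(iii) As $T^t$ runs through all operators, the second case reduces to the first. Put $D=P'^{-1}P$ and $D'=QQ'^{-1}$, so that $DTD'=T$ for all $T$. Then $D'=D^{-1}$ and $D$ commutes with every operator. Fix $v$ and $f$ with $f(v)=1$. Applying $D(u\otimes f)=(u\otimes f)D$ to $v$ gives $Du=f(Dv)u$ for all $u$, so $D=cI$ with $c=f(Dv)$.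
\end{proof}

Theorem~\ref{thm:A} is therefore a complete classification: for a surjective linear map, preservation of singularity in one direction forces preservation in both directions and bicontinuity. Without surjectivity the zero map is a counterexample, but one might hope that unital injective maps behave well. They do not.

\begin{example}\label{ex:surj}
Since $\mathcal H$ is infinite-dimensional, we may identify it with $\mathcal H\oplus\mathcal H$ by a unitary, and operators on it with $2\times2$ operator matrices. Let $L:\mathcal B(\mathcal H)\to\mathcal B(\mathcal H)$ be any linear map with $L(I)=0$ and put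
\[
\varphi(T)=\begin{pmatrix}T&L(T)\\0&T\end{pmatrix}.
\]
Then $\varphi$ is linear, unital and injective. Suppose $\varphi(T)$ is invertible. If $Tx=0$, then $\varphi(T)(x,0)=0$, so $x=0$; and the second coordinate of $\varphi(T)(x,y)$ is $Ty$, so $T$ is surjective. Hence $T$ is invertible, and $\varphi$ preserves singularity. The lower left entry of $\varphi(T)$ is always $0$, so $\varphi$ is not surjective, and by Proposition~\ref{prop:converse}(i) it is of neither form in Theorem~\ref{thm:A}. It can be discontinuous: extend $I$ and a sequence $T_1,T_2,\dots$ of norm-one operators, chosen so that $I,T_1,T_2,\dots$ are linearly independent, to an algebraic basis, let $\ell$ be a linear functional with $\ell(I)=0$ and $\ell(T_n)=n$, and take $L(T)=\ell(T)I$.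
\end{example}

\section{Semisimple Banach algebras}\label{sec:algebras}

A general Banach algebra has no rank-one elements to test with, and a nonzero element may be invisible to the spectrum. Recall that the \emph{radical} of $\mathcal A$ is
\[
\operatorname{Rad}\mathcal A=\{a:1-xa\text{ is invertible for all }x\in\mathcal A\},
\]
and that $\mathcal A$ is \emph{semisimple} if $\operatorname{Rad}\mathcal A=0$. A unital $C^*$-algebra has \emph{real rank zero} if the invertible self-adjoint elements are dense in the self-adjoint elements. By Brown and Pedersen \cite{bp}, in such an algebra the self-adjoint elements with finite spectrum are dense in the self-adjoint elements.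

\begin{theorem}\label{thm:B}
Let $\mathcal A$ be a semisimple unital Banach algebra, $\mathcal B$ a unital $C^*$-algebra of real rank zero (for example, any von Neumann algebra), and $\varphi:\mathcal A\to\mathcal B$ a surjective linear map preserving singularity. Then $\varphi$ is a bicontinuous bijection, $t_0=\varphi^{-1}(1)$ is invertible, and $J(a)=\varphi(t_0a)$ is a Jordan isomorphism. If $\mathcal B$ is prime (for example, a factor), then $J$ is an isomorphism or an anti-isomorphism. Conversely, if $J$ is a Jordan isomorphism of $\mathcal A$ onto $\mathcal B$ and $t_0\in\mathcal A$ is invertible, then $a\mapsto J(t_0^{-1}a)$ preserves invertibility and singularity in both directions.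
\end{theorem}

The two parenthetical examples are justified as follows. In a von Neumann algebra $\mathcal M$ the spectral projections of $h=h^*$ lie in $\mathcal M$, so $h$ is a limit of sums $\sum t_iE(\Delta_i)$, and such a sum becomes invertible after adding a small real scalar. If $\mathcal M\subseteq\mathcal B(\mathcal K)$ is a factor, meaning $\mathcal M\cap\mathcal M'=\mathbb C1$, and $a\mathcal Mb=0$ with $b\ne0$, then the closed span of $\mathcal Mb\mathcal K$ is nonzero and invariant under $\mathcal M$ and $\mathcal M'$. Its projection lies in $\mathcal M'\cap\mathcal M''=\mathbb C1$, so the span is $\mathcal K$; since $a$ vanishes on it, $a=0$.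

Three cited facts replace the scalar function $G$. A function $\mathbb C\to[-\infty,\infty)$ is \emph{subharmonic} if it is upper semicontinuous and its value at each point is at most its mean over each circle centered there; a subharmonic function on $\mathbb C$ that is bounded above is constant. Vesentini's theorem says that $r\circ g$ is subharmonic when $g$ is an analytic function with values in a Banach algebra. Zem\'anek's theorem (see \cite[Theorem 5.3.1]{aupetit}) says that if $a+b$ is quasinilpotent for every quasinilpotent $b\in\mathcal A$, then $a\in\operatorname{Rad}\mathcal A$.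

\begin{lemma}\label{lem:radical}
Let $a\in\mathcal A$, and suppose that for each $x\in\mathcal A$ there are $\delta_x>0$ and $K_x\ge0$ with $r(a+\varepsilon x)\le K_x|\varepsilon|$ for $0<|\varepsilon|<\delta_x$. Then $a\in\operatorname{Rad}\mathcal A$.
\end{lemma}

\begin{proof}
Fix $x$. The function $\lambda\mapsto r(x+\lambda a)$ is subharmonic on $\mathbb C$. For $|\lambda|>1/\delta_x$ it equals $|\lambda|\,r(a+\lambda^{-1}x)\le K_x$, and for $|\lambda|\le1/\delta_x$ it is at most $\|x\|+\|a\|/\delta_x$. So it is constant, and $r(x+a)=r(x)$. Taking $x$ quasinilpotent, we can apply Zem\'anek's theorem.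
\end{proof}

Lemma~\ref{lem:corner} controls perturbations in a corner only, so Lemma~\ref{lem:radical} has to be applied in the corner.

\begin{lemma}\label{lem:cornerss}
Let $q\ne0$ be an idempotent of a semisimple $\mathcal A$. Then $q\mathcal Aq=\{x:qxq=x\}$ is a semisimple Banach algebra with unit $q$, and spectral radii in $q\mathcal Aq$ and in $\mathcal A$ agree.
\end{lemma}

\begin{proof}
The set $q\mathcal Aq$ is a closed subalgebra with unit $q$, and the formula $r(x)=\lim\|x^m\|^{1/m}$ does not depend on the ambient algebra. Let $a\in\operatorname{Rad}(q\mathcal Aq)$ and $x\in\mathcal A$. Then $qxa=(qxq)a$, so $q-qxa$ has an inverse $w$ in $q\mathcal Aq$, and $w+(1-q)$ is the inverse of $1-qxa=(q-qxa)+(1-q)$ in $\mathcal A$. By \eqref{eq:jacobson} with $u=q$ and $v=xa$, the element $1-xaq=1-xa$ is invertible. So $a\in\operatorname{Rad}\mathcal A=0$.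
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $t_0$ with $\varphi(t_0)=1$. By Lemma~\ref{lem:normalize}, $t_0$ is invertible, $J$ is normalized, and $\varphi(a)=J(t_0^{-1}a)$.

\emph{Injectivity.} If $J(n)=0$, then \eqref{eq:kernel} holds for all $x\in\mathcal A$, and Lemma~\ref{lem:radical} gives $n\in\operatorname{Rad}\mathcal A=0$. So $J$ and $\varphi$ are bijective, and $t_0=\varphi^{-1}(1)$. Put $\Psi=J^{-1}$.

\emph{Continuity.} If $s_n\to0$ and $\Psi(s_n)\to a$, Lemma~\ref{lem:sep} and Zem\'anek's theorem give $a\in\operatorname{Rad}\mathcal A=0$. By the closed graph and open mapping theorems $\Psi$ and $J$ are continuous, hence so are $\varphi$ and $\varphi^{-1}(s)=t_0\Psi(s)$.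

\emph{Idempotents.} Let $p,a,q_0,q_1$ be as in Lemma~\ref{lem:corner}. If $q_0=0$, then $q_0a=0$. Otherwise $q_0a=q_0aq_0$ lies in the algebra $q_0\mathcal Aq_0$ and satisfies there the hypothesis of Lemma~\ref{lem:radical}, by Lemmas~\ref{lem:corner} and~\ref{lem:cornerss}; since the corner is semisimple, $q_0a=0$. Applied to $1-p$, this gives $q_1(1-a)=0$, and $a=q_1$ by \eqref{eq:split}.

\emph{Squares.} A self-adjoint $h\in\mathcal B$ with spectrum $\{t_1,\dots,t_k\}$ equals $\sum t_ip_i$, where $p_i$ is the image under the continuous functional calculus of the indicator function of $\{t_i\}$; these are projections with $p_ip_j=0$ for $i\ne j$. By the Brown--Pedersen density, Lemma~\ref{lem:squares} applies, so $\Psi$ and $J$ are Jordan isomorphisms. If $\mathcal B$ is prime, apply Herstein's theorem to $J$.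

\emph{Converse.} Let $J$ be a Jordan isomorphism. By \eqref{eq:polar}, $2J(b)=J(1)J(b)+J(b)J(1)$; choosing $b$ with $J(b)=1$ gives $J(1)=1$. Write $a\circ b=ab+ba$. The identity $2aba=a\circ(a\circ b)-a^2\circ b$ holds in every algebra, and $J$ preserves $\circ$ and squares, so $J(aba)=J(a)J(b)J(a)$. If $a$ is invertible and $b=a^{-2}$, then $aba=1$ and $J(a)J(b)J(a)=1$, so $J(a)$ has a right and a left inverse. The same holds for $J^{-1}$. Thus $a$ is invertible if and only if $J(a)$ is, and multiplication by $t_0^{-1}$ does not affect invertibility.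
\end{proof}

\begin{remark}
Semisimplicity cannot be omitted. Let $\mathcal A$ be the upper triangular $2\times2$ matrices and let $\varphi:\mathcal A\to\mathbb C^2$ send a matrix to its diagonal $(s,t)$. Both are invertible exactly when $st\ne0$, and $\varphi$ is surjective, but the matrix $a$ of Example~\ref{ex:M2} is in the kernel; the test matrix $x$ of that example is not in $\mathcal A$. Primeness cannot be omitted from the second assertion: on $M_2(\mathbb C)\oplus M_2(\mathbb C)$ the map $(a,b)\mapsto(a,b^t)$ is a Jordan isomorphism that is neither multiplicative nor anti-multiplicative. Real rank zero is used only to supply the density hypothesis of Lemma~\ref{lem:squares}.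
\end{remark}

\section{Operators on Banach spaces}\label{sec:banach}

For $T\in\mathcal B(X)$ let $T^*\in\mathcal B(X^*)$ now denote the Banach space adjoint $T^*f=f\circ T$. The map $T\mapsto T^*$ is linear, unital and reverses products, and it takes over the role of the transpose. An \emph{isomorphism} of Banach spaces is a bounded linear bijection. The injectivity and continuity arguments were carried out for $\mathcal B(X)$, but Lemma~\ref{lem:squares} needs self-adjoint elements and the spectral theorem. In its place we use Sourour's theorem \cite{sourour}: every unital bijective linear map between $\mathcal B(X)$ and $\mathcal B(Y)$ that sends invertible operators to invertible operators is a Jordan isomorphism.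

\begin{theorem}\label{thm:C}
Let $X,Y$ be nonzero Banach spaces and let $\varphi:\mathcal B(X)\to\mathcal B(Y)$ be linear, surjective and singularity preserving. Then either $\varphi(T)=PTQ$ for all $T$, with isomorphisms $P:X\to Y$ and $Q:Y\to X$, or $X$ and $Y$ are reflexive and $\varphi(T)=PT^*Q$ for all $T$, with isomorphisms $P:X^*\to Y$ and $Q:Y\to X^*$.
\end{theorem}

\begin{proof}
Write $\varphi(T)=\Phi(T_0^{-1}T)$ as in Lemma~\ref{lem:normalize}. By Propositions~\ref{prop:inj} and~\ref{prop:cont}, $\Phi$ is a continuous bijection. Its inverse $\Psi$ is unital, and it preserves invertibility by \eqref{eq:shrink}: if $0\notin\sigma(S)$, then $0\notin\sigma(\Psi(S))$. By Sourour's theorem $\Psi$, and hence $\Phi$, is a Jordan isomorphism. Since $\mathcal B(Y)$ is prime, Herstein's theorem shows that $\Phi$ is multiplicative or anti-multiplicative. In the first case Lemma~\ref{lem:spatial} gives $\varphi(T)=(AT_0^{-1})\,T\,A^{-1}$ with an isomorphism $A:X\to Y$.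

Let $\Phi$ be anti-multiplicative. It converts right multiplication into left multiplication, so we vary the functional instead of the vector. Choose $x_0,f_0$ with $f_0(x_0)=1$ and $y_0\ne0$ in the range of the nonzero idempotent $\Phi(x_0\otimes f_0)$, and define $A:X^*\to Y$ by $Af=\Phi(x_0\otimes f)y_0$. Then $A$ is linear, $\|Af\|\le\|\Phi\|\,\|x_0\|\,\|y_0\|\,\|f\|$, and $Af_0=y_0$. Since $x_0\otimes T^*f=(x_0\otimes f)T$,
\[
AT^*f=\Phi\big((x_0\otimes f)T\big)y_0=\Phi(T)Af\qquad\text{for all }T,f .
\]
If $f\ne0$, choose $z\in X$ with $f(z)=1$ and put $T=z\otimes f_0$; then $T^*f=f(z)f_0=f_0$, so $\Phi(T)Af=Af_0=y_0\ne0$ and $Af\ne0$. If $y\in Y$, choose $g\in Y^*$ with $g(y_0)=1$ and $T$ with $\Phi(T)=y\otimes g$; then $A(T^*f_0)=\Phi(T)y_0=y$. So $A$ is an isomorphism, $\Phi(T)=AT^*A^{-1}$, and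
\[
\varphi(T)=A\,(T_0^{-1}T)^*A^{-1}=A\,T^*\,\big((T_0^{-1})^*A^{-1}\big).
\]

It remains to prove reflexivity. Let $F\in X^{**}$ and let $W\in\mathcal B(X^*)$ be the operator $g\mapsto F(g)f_0$. Since $\Phi$ is surjective, $AWA^{-1}=\Phi(T)=AT^*A^{-1}$ for some $T$, so $W=T^*$. Evaluating $Wg=T^*g$ at $x_0$ gives $F(g)=g(Tx_0)$ for all $g\in X^*$, so $F$ is evaluation at $Tx_0\in X$. Hence $X$ is reflexive. The dual of a reflexive space is reflexive, and $Y$ is isomorphic to $X^*$, so $Y$ is reflexive.
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey}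
\emph{A survey of invertibility and spectrum preserving linear maps},
\texttt{http://bims.iranjournals.ir/article\_26\_5afe64c16dcdd65ed0104183bf37f361.pdf}

\bibitem{aupetit}
Aupetit, \emph{A Primer on Spectral Theory}.

\bibitem{bp}
Brown and Pedersen, J. Funct. Anal. (1991).

\bibitem{herstein}
Herstein, \emph{Jordan homomorphisms}, Trans. AMS 81 (1956).

\bibitem{sourour}
Sourour, \emph{Invertibility preserving linear maps on $\mathcal L(X)$}, Trans. AMS 348 (1996).

\end{thebibliography}
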